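\title{Closed neighborhoods modulo $k$: the Caro--Jacobson conjecture fails for odd $k$}

\begin{abstract}
Given a graph $G$ and an integer $k\ge 2$, we look for a set $D$ of vertices such that the number of elements of $D$ in each closed neighborhood is not divisible by $k$. Caro and Jacobson proved that such a set exists in every tree and conjectured that it exists in every graph. We show that it exists in every graph exactly when $k$ is even. For odd $k$ we construct a graph in which every integer weighting of the vertices has a closed neighborhood of total weight divisible by $k$. More generally, we determine the sets of residues modulo $k$ that can be avoided, in every graph, by the closed neighborhood sums of a weighting with values in $\mathbb Z_k$. The construction glues blow-ups of small regular graphs along combinatorial lines and uses the Hales--Jewett theorem.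
\end{abstract}

\section{Introduction}

All graphs are finite and simple. The closed neighborhood $N_G[v]$ of a vertex $v$ of a graph $G$ consists of $v$ and the vertices adjacent to $v$. Fix an integer $k\ge2$. We ask whether $G$ has a set $D\subseteq V(G)$ with
\begin{equation}\label{eq:good}
|N_G[v]\cap D|\not\equiv 0 \pmod k\qquad\text{for all } v\in V(G).
\end{equation}
The count $0$ is excluded, so $D$ has to meet every closed neighborhood; that is, $D$ is a dominating set. Condition \eqref{eq:good} strengthens domination by excluding the counts $k,2k,\dots$ as well. For $k=2$ it asks that all counts be odd, and this can always be arranged.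

\begin{theorem}[Sutner]\label{thm:sutner}
Every graph $G$ has a set $D\subseteq V(G)$ such that $|N_G[v]\cap D|$ is odd for all $v\in V(G)$.
\end{theorem}

Caro and Jacobson proved that every tree has a set $D$ satisfying \eqref{eq:good}, for every $k\ge 2$, and conjectured that the same holds for every graph and every $k\ge2$; we take the problem from \cite{PD}.

The conjecture is plausible. The case $k=2$ leaves only one admissible residue at each vertex, while for larger $k$ all but one of the $k$ residues are admissible, so the problem looks easier as $k$ grows. For a fixed graph it does become trivial: if every degree is at most $k-1$, take for $D$ a maximal independent set; then the count is $1$ for $v\in D$ and lies between $1$ and $\deg v\le k-1$ for $v\notin D$. And for even $k$ the set of Theorem~\ref{thm:sutner} works, since odd numbers are not divisible by $k$. Nevertheless the conjecture fails for every odd $k$, even if we allow arbitrary integer weights in place of the set $D$.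

\begin{theorem}\label{thm:main}
Let $k\ge2$.
\begin{itemize}
\item[(a)] If $k$ is even, every graph $G$ has a set $D\subseteq V(G)$ satisfying \eqref{eq:good}.
\item[(b)] If $k$ is odd, there is a graph $G$ such that for every $x\in\mathbb Z^{V(G)}$ some vertex $v$ satisfies $\sum_{w\in N_G[v]}x_w\equiv0\pmod k$. In particular, no set $D\subseteq V(G)$ satisfies \eqref{eq:good}.
\end{itemize}
\end{theorem}

The graph in (b) can be taken connected. Indeed, if every component had a weighting with no closed neighborhood sum divisible by $k$, these weightings together would form such a weighting of $G$; so some component of $G$ has the property in (b).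

For weights the problem is linear. Let $M_G=A_G+I$, where $A_G$ is the adjacency matrix of $G$ and $I$ is the identity matrix. For $x\in\mathbb Z_k^{V(G)}$, where $\mathbb Z_k=\mathbb Z/k\mathbb Z$, we call
\[
(M_Gx)_v=\sum_{w\in N_G[v]}x_w\in\mathbb Z_k
\]
the \emph{value} of $x$ at $v$. If $x$ is the indicator vector of $D$, the value at $v$ is $|N_G[v]\cap D|$ modulo $k$. In these terms one may forbid any set $R$ of residues instead of the single residue $0$, and the answer remains explicit.

\begin{theorem}\label{thm:residues}
Let $k=2^ab\ge2$ with $b$ odd, and let $R\subseteq\mathbb Z_k$. For $0\le g<a$ let $O_g\subseteq\mathbb Z_k$ be the set of odd multiples of $2^gb$. The following are equivalent: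
\begin{itemize}
\item[(1)] every graph $G$ has a vector $x\in\mathbb Z_k^{V(G)}$ with $(M_Gx)_v\notin R$ for all $v\in V(G)$;
\item[(2)] $0\notin R$, or $R\cap O_g=\emptyset$ for some $g$ with $0\le g<a$.
\end{itemize}
\end{theorem}

The sets $\{0\},O_0,\dots,O_{a-1}$ partition the multiples of $b$ in $\mathbb Z_k$ according to the power of $2$ that divides them, and (2) says that $R$ misses one of these $a+1$ classes. Residues that are not multiples of $b$ play no role. For $k=4$ the classes are $\{0\}$, $O_0=\{1,3\}$ and $O_1=\{2\}$, so (1) fails exactly when $R$ contains $0$, $2$ and at least one of $1,3$. For $k=6$ the classes are $\{0\}$ and $O_0=\{3\}$, so (1) fails exactly when $R\supseteq\{0,3\}$. In words, the theorem says that the only strategies that work in all graphs are the zero weighting and the multiples by $2^gb$ of the indicator vector of Sutner's set. For odd $k$ only the class $\{0\}$ is left, and the classification carries over to sets.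

\begin{corollary}\label{cor:sets}
Let $k\ge 3$ be odd and $R\subseteq\mathbb Z_k$. Every graph $G$ has a set $D\subseteq V(G)$ with $|N_G[v]\cap D|\bmod k\notin R$ for all $v\in V(G)$ if and only if $0\notin R$.
\end{corollary}

\begin{remark}
For even $k$ and a general set $R$ containing $0$, Theorem~\ref{thm:residues} gives a graph with no suitable set $D$ whenever (2) fails, but we do not classify the sets $R$ that can be avoided by sets $D$ in this case. Condition (2) is not the answer: for $k=4$ and $R=\{0,1\}$ it holds with $g=1$, while the one-vertex graph only offers the counts $0$ and $1$.
\end{remark}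

The proof has three parts. A \emph{gluing lemma} (Section~\ref{sec:glue}) produces graphs in which the value at a vertex is a sum of entries of vectors $M_Hc$, for small graphs $H$ of our choice. The Hales--Jewett theorem (Section~\ref{sec:HJ}) finds a region of the graph where these vectors repeat, so that all their affine combinations occur as values. A pigeonhole argument (Section~\ref{sec:cosets}) then shows that the values of any $x$ contain a whole coset of a subgroup of $\mathbb Z_k$, subject to constraints imposed by the small graphs. In Section~\ref{sec:proofs} regular graphs of suitable order and degree turn these constraints into the theorems. We begin with the case $k=3$, where the need for each part can be seen.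

\section{The modulus 2 and the modulus 3}\label{sec:three}

It is useful to see where parity enters Theorem~\ref{thm:sutner}. The theorem says that the all-ones vector $\mathbf 1$ lies in the image of $M=M_G$ over the field $\mathbb Z_2$. For a symmetric matrix over a field, the image is the orthogonal complement of the kernel: it is contained in it, because $z^TMc=(Mz)^Tc$, and the two spaces have the same dimension. So one has to show $\sum_vz_v=0$ whenever $Mz=0$, and indeed
\[
0=z^TMz=\sum_v z_v^2+2\sum_{vw\in E(G)}z_vz_w=\sum_v z_v\quad\text{in }\mathbb Z_2 .
\]
The last step uses both $2=0$ and $z_v^2=z_v$.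

Modulo $3$ nothing of the kind holds, and the $4$-cycle shows it. Each vertex of $C_4$ lies in three closed neighborhoods, so the four entries of any vector $y=M_{C_4}c$ add up to $3\sum_jc_j=0$ in $\mathbb Z_3$. Suppose that all entries of $y$ are nonzero, that is, equal to $\pm1$. A sum of four signs is one of $0,\pm2,\pm4$, and only $0$ is divisible by $3$. Hence $y$ has two entries $+1$ and two entries $-1$. The $4$-cycle is not a counterexample: two opposite vertices give the counts $1,2,1,2$ around the cycle. But it forbids the constant patterns $(1,1,1,1)$ and $(-1,-1,-1,-1)$, and this can be amplified.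

Let $T=\{1,\dots,7\}$. For every four-element subset $J\subseteq T$ fix a $4$-cycle $H_J$ with vertex set $J$, and suppose that we are given vectors $y^J$ in the image of $M_{H_J}$ over $\mathbb Z_3$, all of whose entries are nonzero. Then
\begin{equation}\label{eq:disagree}
y^J_i\ne y^{J'}_i\quad\text{for some } i\in T \text{ and some } J,J'\text{ containing } i .
\end{equation}
Otherwise each $i$ would have a sign $\tau_i$ with $y^J_i=\tau_i$ for all $J\ni i$; four of the seven signs would agree, and the set $J$ of these four indices would carry a constant vector $y^J$. For $i,J,J'$ as in \eqref{eq:disagree} the two entries are $+1$ and $-1$, so $2y^J_i+2y^{J'}_i=0$.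

Theorem~\ref{thm:main}(b) for $k=3$ therefore follows once we have a graph $G$ with the following property: for every $x\in\mathbb Z_3^{V(G)}$ there are vectors $y^J$ in the image of $M_{H_J}$ such that all the elements $2y^J_i+2y^{J'}_i$, for $i\in J\cap J'$, occur as values of $x$. (Taking $J=J'$ gives $4y^J_i=y^J_i$, so if no value of $x$ vanishes, the entries of the $y^J$ are nonzero, and \eqref{eq:disagree} produces a vanishing value after all.)

How can a vertex $v$ compute such a sum? Imagine that $G$ contains many subgraphs modeled on the $4$-cycles $H_J$, and let $v$ play the role of $i$ in several of them. Its value then collects one term from each, and three difficulties appear.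
\begin{itemize}
\item Every new vertex that joins a subgraph changes the weights there. The subgraphs must keep their constraint however many vertices join; this leads to blow-ups.
\item A vertex in several subgraphs has its own weight counted once in each, whereas $x_v$ occurs once in $(M_Gx)_v$. So the number of subgraphs through $v$ must be $1$ modulo $3$. This is why we use $2y^J_i+2y^{J'}_i$, with four terms, and not $y^J_i+y^{J'}_i$, which also vanishes.
\item The coefficient $2$ requires two different subgraphs modeled on $H_J$ that carry the same vector $y^J$. The graph is fixed before $x$ is chosen, so this coincidence has to be forced by a Ramsey-type argument.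
\end{itemize}
The next section handles the first two points and Section~\ref{sec:HJ} the third.

\section{Gluing blow-ups}\label{sec:glue}

From now on $k\ge2$ is fixed, vectors have entries in $\mathbb Z_k$, and $\operatorname{im}M_H=\{M_Hc: c\in\mathbb Z_k^{V(H)}\}$.

A \emph{blow-up} of a graph $H$ is obtained by replacing each vertex $j$ with a clique, possibly empty, and joining all pairs of vertices in the cliques of $i$ and $j$ when $ij\in E(H)$. Two distinct vertices from the cliques of $i$ and $j$ are thus adjacent exactly when $(M_H)_{ij}=1$, the case $i=j$ included. If $c_j$ is the total weight of the clique of $j$, the value at any vertex in the clique of $i$ is $(M_Hc)_i$. So the values in a blow-up are read off a vector of $\operatorname{im}M_H$, whatever the sizes of the cliques. We now let a vertex belong to several blow-ups.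

A \emph{gluing scheme} consists of a finite set $T$ of \emph{types}; a finite set $\Omega$ of \emph{sites}, each site $\omega$ carrying a graph $H_\omega$ with $V(H_\omega)\subseteq T$; and a finite set $V$ of vertices, each vertex $v$ having a type $t(v)\in T$ and a \emph{block} $B(v)\subseteq\Omega$, such that
\begin{itemize}
\item[(B1)] $t(v)\in V(H_\omega)$ for all $\omega\in B(v)$;
\item[(B2)] $|B(v)|\equiv1\pmod k$ for all $v\in V$;
\item[(B3)] $|B(v)\cap B(v')|\le1$ for all distinct $v,v'\in V$.
\end{itemize}
The \emph{graph of the scheme} has vertex set $V$, and distinct vertices $v,v'$ are adjacent if there is a site $\omega\in B(v)\cap B(v')$ with $(M_{H_\omega})_{t(v)t(v')}=1$. The entry is defined by (B1), and the relation is symmetric because $M_{H_\omega}$ is. By (B3), two vertices whose blocks contain $\omega$ share no other site, so these vertices induce a blow-up of $H_\omega$, and the graph of the scheme is the edge-disjoint union of these blow-ups. The block $B(v)$ lists the blow-ups to which $v$ belongs.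

\begin{lemma}[Gluing lemma]\label{lem:glue}
Let $G$ be the graph of a gluing scheme and let $x\in\mathbb Z_k^{V}$. For a site $\omega$ define $c^\omega\in\mathbb Z_k^{V(H_\omega)}$ by letting $c^\omega_j$ be the sum of $x_{v'}$ over all vertices $v'$ with $t(v')=j$ and $\omega\in B(v')$, and put $y^\omega=M_{H_\omega}c^\omega$. Then for every $v\in V$,
\[
(M_Gx)_v=\sum_{\omega\in B(v)}y^\omega_{t(v)} .
\]
\end{lemma}

\begin{proof}
By (B1), every vertex $v'$ with $\omega\in B(v')$ contributes $x_{v'}$ to exactly one entry of $c^\omega$, namely $c^\omega_{t(v')}$. Hence for $\omega\in B(v)$,
\[
y^\omega_{t(v)}=\sum_{j\in V(H_\omega)}(M_{H_\omega})_{t(v)j}\,c^\omega_j=\sum_{v':\,\omega\in B(v')}(M_{H_\omega})_{t(v)t(v')}\,x_{v'} .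
\]
Summing over $\omega\in B(v)$ and exchanging the sums gives
\[
\sum_{\omega\in B(v)}y^\omega_{t(v)}=\sum_{v'\in V}\mu(v,v')\,x_{v'},\qquad
\mu(v,v')=\sum_{\omega\in B(v)\cap B(v')}(M_{H_\omega})_{t(v)t(v')} .
\]
For $v'=v$ every term of $\mu(v,v)$ is a diagonal entry, equal to $1$, so $\mu(v,v)=|B(v)|=1$ in $\mathbb Z_k$ by (B2). For $v'\ne v$ the sum has at most one term by (B3), so $\mu(v,v')$ is $1$ if $v'$ is adjacent to $v$ and $0$ otherwise. Thus $\mu(v,v')=(M_G)_{vv'}$ in $\mathbb Z_k$ for all $v'$.
\end{proof}

\begin{example}
Let $k=3$. Take a single type, let $V=\mathbb Z_3^2$, let the sites be the twelve affine lines of $\mathbb Z_3^2$, each carrying the one-vertex graph, and let $B(v)$ be the set of the four lines through $v$. Two distinct points lie on exactly one line, so (B3) holds and $G=K_9$. Here $y^\omega$ is the total weight of the line $\omega$. The four lines through $v$ cover $v$ four times and every other point once, so their weights add up to $\sum_wx_w+3x_v=(M_Gx)_v$, as the lemma asserts.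
\end{example}

The proof shows what (B2) and (B3) are for: the matrix $\mu$ must be congruent to a $0$--$1$ matrix with diagonal entries $1$. Without (B2) the sum in the lemma differs from the value at $v$ by $(|B(v)|-1)x_v$. Without (B3), two vertices of the same type whose blocks share exactly two sites have $\mu(v,v')=2$, which for $k\ge3$ is not an entry of any matrix $M_G$.

\section{Forcing affine combinations}\label{sec:HJ}

We want vertices whose blocks consist of sites carrying equal vectors. The obvious attempt is to take a large number of sites, so that many of them carry the same vector by the pigeonhole principle, and to create a vertex for every set of sites of the right size. This violates (B3). We need a system of sets that is sparse enough for two of them to meet in at most one point and rich enough for every coloring of the points to make one of them monochromatic. Combinatorial lines form such a system.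

Let $W$ be a finite nonempty set (the alphabet) and $N\ge1$. A \emph{combinatorial line} $L$ in $W^N$ is given by a nonempty set $S\subseteq\{1,\dots,N\}$ of active coordinates and a fixed letter for each coordinate outside $S$. For $w\in W$, the point $L(w)\in W^N$ has the letter $w$ in all active coordinates and the fixed letters elsewhere; the points of $L$ are the $L(w)$, $w\in W$. For instance, the lines in $\{0,1,2\}^2$ are the three rows, the three columns and the diagonal $\{00,11,22\}$. We use three facts.
\begin{itemize}
\item[(L1)] The map $w\mapsto L(w)$ is injective, since $S\neq\emptyset$.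
\item[(L2)] Two distinct lines have at most one common point. Indeed, if two distinct points lie on a line, its active set is the set of coordinates where they differ and its fixed letters are their common letters elsewhere; so the two points determine the line.
\item[(L3)] (Hales--Jewett theorem \cite{HJ}.) For every finite nonempty set $W$ and every $r\ge1$ there is an $N$ such that for every coloring of $W^N$ with at most $r$ colors, all points of some combinatorial line have the same color.
\end{itemize}

An \emph{affine combination} of elements $y_p\in\mathbb Z_k$ $(p\in P')$ is a sum $\sum_{p\in P'}\lambda(p)y_p$ with coefficients $\lambda(p)\in\mathbb Z_k$ satisfying $\sum_{p\in P'}\lambda(p)=1$. The condition on the coefficients is the one that (B2) imposes.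

\begin{proposition}\label{prop:affine}
Let $T$ be a finite nonempty set and let $(H_p)_{p\in P}$ be a finite family of graphs with $V(H_p)\subseteq T$. Suppose that $P_i=\{p\in P: i\in V(H_p)\}$ is nonempty for every $i\in T$. Then there is a graph $G$ such that for every $x\in\mathbb Z_k^{V(G)}$ there are vectors $y^p\in\operatorname{im}M_{H_p}$ $(p\in P)$ with the following property: for every $i\in T$, every affine combination of the elements $y^p_i$ $(p\in P_i)$ equals $(M_Gx)_v$ for some $v\in V(G)$.
\end{proposition}

\begin{proof}
We do not know in advance which line will be monochromatic, nor which combination will be needed. So every line receives one vertex for every combination, and the alphabet is designed to make room for all of them.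

\medskip\noindent\emph{The alphabet.} A \emph{request} is a pair $\sigma=(i,\lambda)$, where $i\in T$ and $\lambda:P_i\to\{0,1,\dots,k-1\}$ satisfies $\sum_{p\in P_i}\lambda(p)\equiv1\pmod k$. Let $|\lambda|$ be the integer $\sum_p\lambda(p)$. The set $\Sigma$ of requests is finite, and it is nonempty: for $i\in T$ and $p_0\in P_i$ the indicator function of $p_0$ defines a request. Choose pairwise disjoint sets $W_\sigma$ $(\sigma\in\Sigma)$ with $|W_{(i,\lambda)}|=|\lambda|\geq 1$, and let $W$ be their union. Choose a map $\pi:W\to P$ that, for every request $\sigma=(i,\lambda)$, sends exactly $\lambda(p)$ letters of $W_\sigma$ to $p$, for each $p\in P_i$. These numbers add up to $|W_\sigma|$, so $\pi(W_\sigma)\subseteq P_i$. Each letter of $W_\sigma$ stands for one term of the requested sum, and $\pi$ tells from which graph the term is to be taken. Let $r=\prod_{p\in P}k^{|V(H_p)|}$, let $N$ be given by (L3) for $W$ and $r$, and let $\mathcal L$ be the set of combinatorial lines in $W^N$.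

\medskip\noindent\emph{The scheme.} The sites are the pairs $(\alpha,p)\in W^N\times P$, and the site $(\alpha,p)$ carries the graph $H_p$. The vertices are the pairs $(\sigma,L)\in\Sigma\times\mathcal L$. The vertex $v=(\sigma,L)$ with $\sigma=(i,\lambda)$ has type $i$ and block
\[
B(v)=\{(L(w),\pi(w)): w\in W_\sigma\}.
\]
Condition (B1) holds because $\pi(w)\in P_i$ means $i\in V(H_{\pi(w)})$. By (L1) the sites in $B(v)$ have pairwise distinct first coordinates; in particular $|B(v)|=|W_\sigma|=|\lambda|\equiv1\pmod k$, which is (B2). For (B3), let $v=(\sigma,L)$ and $v'=(\sigma',L')$ be distinct. If $L=L'$, then $\sigma\ne\sigma'$, and a common site would give $L(w)=L(w')$ with $w\in W_\sigma$ and $w'\in W_{\sigma'}$; then $w=w'$ by (L1), which is impossible because $W_\sigma$ and $W_{\sigma'}$ are disjoint. So the blocks are disjoint. If $L\ne L'$, the first coordinate of a common site is a common point of $L$ and $L'$. There is at most one such point by (L2), and at most one site of $B(v)$ has it as first coordinate. Let $G$ be the graph of this scheme. It depends only on $k$ and the family $(H_p)$.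

\medskip\noindent\emph{The monochromatic line.} Let $x\in\mathbb Z_k^{V(G)}$, and let $y^{(\alpha,p)}\in\operatorname{im}M_{H_p}$ be the vectors of Lemma~\ref{lem:glue}; they are defined for all sites. Color the point $\alpha\in W^N$ with the tuple $(y^{(\alpha,p)})_{p\in P}$. The color records all $p$ at once, since $\alpha$ may correspond to different letters $w$, and so to different indices $\pi(w)$, on different lines through it. There are at most $r$ colors, so some line $L$ is monochromatic: there are vectors $y^p\in\operatorname{im}M_{H_p}$ with $y^{(L(w),p)}=y^p$ for all $w\in W$ and $p\in P$. For a request $\sigma=(i,\lambda)$, Lemma~\ref{lem:glue} gives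
\[
(M_Gx)_{(\sigma,L)}=\sum_{w\in W_\sigma}y^{(L(w),\pi(w))}_i=\sum_{w\in W_\sigma}y^{\pi(w)}_i=\sum_{p\in P_i}\lambda(p)\,y^p_i .
\]
Every affine combination of the $y^p_i$ $(p\in P_i)$ arises in this way, by representing its coefficients by integers in $\{0,\dots,k-1\}$.
\end{proof}

Applied with $k=3$ to the $4$-cycles $H_J$ on the four-element subsets of $\{1,\dots,7\}$, the proposition gives the graph asked for in Section~\ref{sec:three}: the element $2y^J_i+2y^{J'}_i$ is an affine combination, since $2+2=1$ in $\mathbb Z_3$.

\section{A coset among the values}\label{sec:cosets}

For $k=3$, two distinct elements have every element of $\mathbb Z_3$ as an affine combination, so either $0$ was a value or the entries $y^J_i$ depended only on $i$. For composite $k$ there are intermediate cases: the affine combinations of $1$ and $4$ in $\mathbb Z_9$ are $1,4,7$. The sign $\tau_i$ has to be replaced with a coset.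

Recall that the subgroups of $\mathbb Z_k$ are the sets $d\mathbb Z_k$ with $d\mid k$, and that $d\mathbb Z_k$ has $d$ cosets $\tau+d\mathbb Z_k$. By a \emph{coset} we mean a coset of some subgroup. The number of cosets is $\sum_{d\mid k}d\le 1+2+\dots+k\le k^2$. For $e\mid k$, reduction modulo $e$ is well defined on $\mathbb Z_k$, and we use congruences modulo $e$ for elements of $\mathbb Z_k$ in this sense.

\begin{lemma}\label{lem:coset}
Let $y_p\in\mathbb Z_k$ $(p\in P')$ with $P'$ finite and nonempty. The set of affine combinations of the $y_p$ is a coset, and it contains every $y_p$.
\end{lemma}

\begin{proof}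
Fix $p_0\in P'$ and let $U$ be the subgroup generated by the differences $y_p-y_{p_0}$. If $\sum_p\lambda(p)=1$, then $\sum_p\lambda(p)y_p=y_{p_0}+\sum_{p\ne p_0}\lambda(p)(y_p-y_{p_0})\in y_{p_0}+U$. The coefficients $\lambda(p)$ with $p\ne p_0$ can be chosen freely, with $\lambda(p_0)=1-\sum_{p\ne p_0}\lambda(p)$, so every element of $y_{p_0}+U$ occurs. The element $y_p$ is obtained from the indicator function of $p$.
\end{proof}

Proposition~\ref{prop:affine} attaches a coset to each type. With enough types many of these cosets coincide, and placing copies of our test graphs on all subsets of types makes sure that some copy sees a single coset.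

\begin{proposition}\label{prop:coset}
Let $\mathcal H$ be a finite nonempty set of graphs, each with at least one vertex. There is a graph $G$ such that for every $x\in\mathbb Z_k^{V(G)}$ there is a coset $Q\subseteq\mathbb Z_k$ with the following properties:
\begin{itemize}
\item[(i)] every element of $Q$ equals $(M_Gx)_v$ for some $v\in V(G)$;
\item[(ii)] for every $H\in\mathcal H$ there is a vector in $\operatorname{im}M_H$ all of whose entries lie in $Q$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $q$ be the largest number of vertices of a graph in $\mathcal H$, and let $T$ be a set of $(q-1)k^2+1\ge q$ elements. Let $P$ be the set of pairs $p=(H,J)$ with $H\in\mathcal H$ and $J\subseteq T$, $|J|=|V(H)|$, and for each such pair fix a graph $H_p$ on the vertex set $J$ isomorphic to $H$. Every $i\in T$ lies in some $J$, so Proposition~\ref{prop:affine} applies; let $G$ be the graph it provides.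

Given $x$, take the vectors $y^p$ of Proposition~\ref{prop:affine}, and for $i\in T$ let $Q_i$ be the set of affine combinations of the $y^p_i$ $(p\in P_i)$. By Lemma~\ref{lem:coset}, $Q_i$ is a coset containing all these $y^p_i$, and all its elements are values of $x$. There are at most $k^2$ cosets and more than $(q-1)k^2$ types, so there are a coset $Q$ and a set $T'\subseteq T$ of $q$ types with $Q_i=Q$ for all $i\in T'$. Then (i) holds. Given $H\in\mathcal H$, choose $J\subseteq T'$ with $|J|=|V(H)|$ and let $p=(H,J)$. For $i\in J$ we have $p\in P_i$, hence $y^p_i\in Q_i=Q$. Transporting $y^p$ along an isomorphism $H_p\cong H$ gives (ii).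
\end{proof}

\section{Regular test graphs and the proofs of the theorems}\label{sec:proofs}

It remains to choose $\mathcal H$ so that property (ii) leaves few possibilities for $Q$. The computation made for $C_4$ extends to all regular graphs.

\begin{lemma}\label{lem:regular}
Let $H$ be an $(m-1)$-regular graph on $n$ vertices, let $d\mid k$, and suppose that some $y\in\operatorname{im}M_H$ has all its entries in $\tau+d\mathbb Z_k$. Then $n\tau\equiv0\pmod{\gcd(m,d)}$.
\end{lemma}

\begin{proof}
Let $e=\gcd(m,d)$, a divisor of $k$, and write $y=M_Hc$. Every vertex lies in exactly $m$ closed neighborhoods, so $\sum_iy_i=m\sum_jc_j\equiv0\pmod e$. Every entry satisfies $y_i\equiv\tau\pmod e$ because $e\mid d$, so $\sum_iy_i\equiv n\tau\pmod e$.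
\end{proof}

The lemma is strongest when $n$ is coprime to $m$. For odd $m$ let $F_m$ be the complete graph on $m+1$ vertices with a perfect matching removed; the matching exists because $m+1$ is even. Every vertex loses one of its $m$ neighbors, so $F_m$ is $(m-1)$-regular, and $n=m+1\equiv1\pmod m$. The graph $F_1$ consists of two isolated vertices, and $F_3=C_4$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(a) The set $D$ of Theorem~\ref{thm:sutner} has all counts odd, hence not divisible by the even number $k$.

(b) Let $k$ be odd and let $G$ be the graph of Proposition~\ref{prop:coset} for $\mathcal H=\{F_k\}$. Let $x\in\mathbb Z^{V(G)}$; we reduce it modulo $k$ and take the coset $Q=\tau+d\mathbb Z_k$ of the proposition. By (ii) and Lemma~\ref{lem:regular} with $m=k$ and $n=k+1$, where $\gcd(k,d)=d$, we get $0\equiv(k+1)\tau\equiv\tau\pmod d$. Hence $0\in Q$, and by (i) some vertex $v$ has $\sum_{w\in N_G[v]}x_w\equiv0\pmod k$. The last assertion is the case where $x$ is the indicator vector of $D$.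
\end{proof}

The assumption that $k$ is odd was used only for the existence of $F_k$, and no other regular graph can replace it when $k$ is even. If $m$ is even, an $(m-1)$-regular graph has odd degree and therefore an even number $n$ of vertices; for $d=2$ the conclusion $n\tau\equiv0\pmod 2$ of Lemma~\ref{lem:regular} is then empty, and the coset of odd residues cannot be excluded. If $m$ is odd, then $\gcd(m,2)=1$ and the conclusion is empty as well. This agrees with Theorem~\ref{thm:sutner}.

\begin{proof}[Proof of Corollary~\ref{cor:sets}]
If $0\notin R$, take $D=\emptyset$. If $0\in R$, then in the graph of Theorem~\ref{thm:main}(b) every set $D$ has a count congruent to $0\in R$.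
\end{proof}

For general $k=2^ab$ we treat the odd part and the $2$-part of $d$ by separate test graphs. The graph $F_b$ controls $\tau$ modulo the odd part. For the $2$-part we take $m=2^a$; the order $n$ is then necessarily even, and the best we can ask is that it be twice an odd number. The complete bipartite graph $K_{2^a-1,2^a-1}$ is $(2^a-1)$-regular of order $2(2^a-1)$, as required. The unavoidable factor $2$ is the source of the classes $O_g$.

\begin{proof}[Proof of Theorem~\ref{thm:residues}]
\emph{(2) implies (1).} If $0\notin R$, take $x=0$. If $R\cap O_g=\emptyset$, let $D$ be the set of Theorem~\ref{thm:sutner} and let $x_v=2^gb$ for $v\in D$ and $x_v=0$ otherwise. Then $(M_Gx)_v=2^gb\,|N_G[v]\cap D|$ is an odd multiple of $2^gb$, so it lies in $O_g$ and not in $R$.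

\emph{If (2) fails, then (1) fails.} Assume that $0\in R$ and that $R\cap O_g\ne\emptyset$ for all $0\le g<a$. Let $\mathcal H$ consist of $F_b$ and, if $a\ge1$, of $K_{2^a-1,2^a-1}$. Let $G$ be the graph of Proposition~\ref{prop:coset}, let $x\in\mathbb Z_k^{V(G)}$ be arbitrary, and let $Q=\tau+d\mathbb Z_k$ be the coset of the proposition. We show that $Q$ contains $0$ or one of the sets $O_g$. Then $Q$ meets $R$, and by (i) some value of $x$ lies in $R$.

Regard $\tau$ as an integer, and write $d=2^sd'$ with $0\le s\le a$ and $d'\mid b$. Lemma~\ref{lem:regular} for $F_b$, with $m=b$, $n=b+1$ and $\gcd(b,d)=d'$, gives $0\equiv(b+1)\tau\equiv\tau\pmod{d'}$, that is,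
\begin{equation}\label{eq:odd}
d'\mid\tau .
\end{equation}
If $2^s\mid\tau$, which is automatic for $s=0$, then \eqref{eq:odd} gives $d\mid\tau$, because $2^s$ and $d'$ are coprime, and so $0\in Q$.

Suppose now that $2^s\nmid\tau$. Then $1\le s\le a$, so $K_{2^a-1,2^a-1}\in\mathcal H$. Lemma~\ref{lem:regular} with $m=2^a$, $n=2(2^a-1)$ and $\gcd(2^a,d)=2^s$ gives $2^s\mid2(2^a-1)\tau$. Since $2^a-1$ is odd, $2^s\mid 2\tau$, so $2^{s-1}\mid\tau$. Thus $2^{s-1}$ is the exact power of $2$ dividing $\tau$, and with \eqref{eq:odd} we obtain $\tau=2^{s-1}d'u$ for an odd integer $u$. Therefore
\[
Q=\{\tau+dj \bmod k: j\in\mathbb Z\}=\{2^{s-1}d'(u+2j) \bmod k:j\in\mathbb Z\}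
\]
is the set of all odd multiples of $2^{s-1}d'$ in $\mathbb Z_k$. An element of $O_{s-1}$ has the form $2^{s-1}bu'=2^{s-1}d'\cdot(b/d')u'$ with $u'$ odd, and $(b/d')u'$ is odd because $b$ is. Hence $O_{s-1}\subseteq Q$, where $0\le s-1<a$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HJ}
A.~W. Hales and R.~I. Jewett, \emph{Regularity and positional games}, Trans. AMS \textbf{106} (1963), 222--229.

\bibitem{PD}
\emph{A parity domination problem in graphs with bounded treewidth and distance-hereditary graphs},
\texttt{https://typeset.io/pdf/\allowbreak a-parity-domination-\allowbreak problem-in-graphs-\allowbreak with-bounded-\allowbreak treewidth-47rgnv29ba.pdf}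

\end{thebibliography}
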